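\title{Decidable rational subsets with an undecidable rational subset membership problem}

\begin{abstract}
We construct a $2$-generated group in which every fixed rational subset has a decidable membership problem, while the rational subset membership problem is undecidable, already for cyclic submonoids. More precisely, the Turing degrees of the rational subset membership problem, over the finitely generated groups all of whose rational subsets are decidable, are exactly the computably enumerable degrees. The group is a central extension of an infinite torsion group, all of whose proper finitely generated subgroups are finite, by an infinitely generated abelian group whose elements have stable length zero. The torsion group is an effective limit of hyperbolic groups obtained by Dehn filling.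
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a group generated by a finite set $X$ that is closed under taking inverses, and let $\pi\colon X^*\to G$ be the canonical homomorphism from the free monoid on $X$. Elements of $G$ are given to algorithms as words over $X$.

For a monoid $M$, the class $\operatorname{Rat}(M)$ of \emph{rational subsets} is the smallest family of subsets of $M$ that contains all finite subsets and is closed under union, product $L_1L_2=\{gh: g\in L_1,\ h\in L_2\}$ and Kleene star, where $L^*$ is the submonoid generated by $L$. A subset $L\subseteq G$ is rational if and only if $L=\pi(L(\mathcal A))$ for a finite automaton $\mathcal A$ over $X$ with accepted language $L(\mathcal A)\subseteq X^*$. Finite sets, finitely generated submonoids, finitely generated subgroups and products of such sets are rational, so membership in rational subsets contains the word problem (the set $\{1\}$) and membership in finitely generated subgroups and submonoids. There are two ways to pose it.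
\begin{itemize}
\item The \emph{membership problem for a fixed set} $L\subseteq G$: given $g\in G$, is $g\in L$? If this problem is decidable, we call $L$ \emph{decidable}.
\item The \emph{rational subset membership problem} for $G$: given a finite automaton $\mathcal A$ over $X$ and $g\in G$, is $g\in\pi(L(\mathcal A))$?
\end{itemize}
Decidability of either problem does not depend on the choice of $X$. If the second problem is decidable, then every rational subset is decidable: fix the automaton. Open problem~6 of the survey \cite{Survey} asks whether the converse can fail.

\begin{quote}
\emph{Is there a finitely generated group $G$ such that every rational subset of $G$ is decidable, while the rational subset membership problem for $G$ is undecidable?}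
\end{quote}

Two analogies point in opposite directions. For Turing machines, the uniform halting problem is no harder than the halting problem of a single universal machine, because the program can be moved into the input. If automata over $X$ could be moved into group elements in the same way, that is, if there were one rational set $L$ and a computable map $(\mathcal A,g)\mapsto g'$ with $g\in\pi(L(\mathcal A))\iff g'\in L$, then an undecidable uniform problem would give an undecidable rational set; this suggests the answer no. On the other hand, an algorithm for a fixed set may contain a finite amount of information that depends on the set in a noncomputable way: for an undecidable $K\subseteq\mathbb N$, each of the sets $K\cap\{1,\dots,N\}$ is decidable, but not uniformly in $N$. The question is whether a finitely generated group, in which all the information is reachable from finitely many letters, can be arranged so that each rational set sees only finitely much of it. It can.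

\begin{theorem}\label{thm:main}
There is a $2$-generated group $G$ such that every rational subset of $G$ is decidable, while the following problem is undecidable: given $x,y\in G$, is $y\in\{x^n:n\ge 0\}$? In particular, the rational subset membership problem for $G$ is undecidable.
\end{theorem}

We abbreviate ``computably enumerable'' to c.e. The sharp form of the result is the following.

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(a)] If $G$ is finitely generated and every rational subset of $G$ is decidable, then the rational subset membership problem for $G$ is c.e.
\item[(b)] For every c.e.\ set $K\subseteq\mathbb N_{\ge1}$ there is a $2$-generated group $G_K$ in which every rational subset is decidable and whose rational subset membership problem is Turing equivalent to $K$. Moreover, $K$ is many-one reducible to the problem ``$y\in\{x^n:n\ge0\}$?'' in $G_K$.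
\end{itemize}
Hence the Turing degrees of the rational subset membership problem, over the finitely generated groups all of whose rational subsets are decidable, are exactly the c.e.\ degrees.
\end{theorem}

Part (a) takes two lines. The set $\{1\}$ is rational, so the word problem is decidable; given $\mathcal A$ and $g$, enumerate the words accepted by $\mathcal A$ and halt when one of them equals $g$ in $G$. Theorem~\ref{thm:main} is part (b) for an undecidable c.e.\ set $K$, since an automaton for $\{x^n:n\ge0\}$ is computed from a word for $x$. The paper is devoted to part (b). We make no claim about finitely presented examples.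

\subsection*{The idea}
Without finite generation the question is easy. In Section~\ref{sec:abelian} we write down an abelian group $A=\bigoplus_{i\ge1}A_i$, with each $A_i$ generated by two elements $u_i,v_i$, such that $v_i$ is a nonnegative multiple of $u_i$ exactly when $i\in K$. A rational subset of $A$ involves only finitely many summands, so it is decidable; the uniform problem computes $K$.

The difficulty is to place $A$ inside a finitely generated group $G$. Now the star operation can run over generators of $G$, and rational sets can meet infinitely many summands; $G$ itself is rational. We arrange that a star is either small, so that it behaves like a rational subset of $A$, or so large that it forgets $K$. For this, $A$ is central in $G$, and two further properties hold.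
\begin{itemize}
\item The quotient $T=G/A$ is a torsion group in which every finitely generated subgroup is finite or equal to $T$. So the image in $T$ of a star is finite or everything.
\item Every element of $A$ has stable length zero in $G$. This forces every submonoid that maps onto $T$ to be a subgroup containing $[G,G]$, hence to be the preimage of a subset of the finitely generated abelian group $G_{\mathrm{ab}}$.
\end{itemize}
Section~\ref{sec:central} shows that every rational subset of such a group $G$ is a finite union of translates of rational subsets of $A$, together with the preimage of a rational subset of $G_{\mathrm{ab}}$.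

The group $T$ cannot be finitely presented: otherwise $A$ would be the normal closure in $G$ of finitely many elements, hence finitely generated, being central. We need $T=F/R$ with a decidable word problem and with infinitely many relators that can be sent independently to prescribed elements of $A$; the latter means that the relators form a basis of the abelian group $R/[F,R]$. Proposition~\ref{prop:T} states what is needed, and Section~\ref{sec:GK} derives the theorems from it. Sections~\ref{sec:hyp}--\ref{sec:limit} construct $T$ as a limit of hyperbolic groups, each obtained from the previous one by Dehn filling; this part is independent of $K$.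

\section{Rational subsets of abelian groups}\label{sec:abelian}

\subsection*{Rational expressions}
A \emph{rational expression} over a monoid $M$ is a term built from finite lists of elements of $M$ by the operations $\cup$, $\cdot$ and ${}^*$; it denotes a rational subset, and every rational subset is denoted by one. We use the following facts.
\begin{itemize}
\item[(R1)] Let a finite directed graph have its edges labeled by rational expressions over $M$, and let $s,s'$ be vertices. The union, over all directed paths from $s$ to $s'$, of the product of the labels along the path (the empty path contributes $\{1\}$) is rational, and an expression for it is computable. This is Kleene's theorem: write a regular expression for the set of paths, viewed as words over the edges, and substitute the labels. In particular, an automaton $\mathcal A$ over $X$ can be converted into an expression for $\pi(L(\mathcal A))$.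
\item[(R2)] A homomorphism of monoids commutes with the three operations, so the image of a rational set is denoted by the expression obtained by applying the homomorphism to the finite lists. If the finite lists lie in a submonoid $M'$, the set belongs to $\operatorname{Rat}(M')$.
\item[(R3)] Emptiness is read off the expression: a union is empty if both parts are, a product if one factor is, and a star never.
\end{itemize}

\begin{lemma}\label{lem:abelian}
There is an algorithm that, given vectors $\rho_1,\dots,\rho_s\in\mathbb Z^n$, a rational expression over $B=\mathbb Z^n/\langle\rho_1,\dots,\rho_s\rangle$ and an element $g\in B$ (all elements of $B$ being given by representatives in $\mathbb Z^n$), decides whether $g$ lies in the set denoted by the expression.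
\end{lemma}

\begin{proof}
Write $B$ additively and call a set $b+P^*$, with $b\in B$ and $P\subseteq B$ finite, \emph{linear}. Every expression can be rewritten as a finite union of linear sets. Indeed $\{b\}=b+\emptyset^*$; sums distribute over unions and $(b+P^*)+(b'+P'^*)=(b+b')+(P\cup P')^*$; by commutativity $(L_1\cup L_2)^*=L_1^*+L_2^*$; and $(b+P^*)^*=\{0\}\cup\bigl(b+(P\cup\{b\})^*\bigr)$, since a sum of $j\ge1$ elements of $b+P^*$ is $b+(j-1)b$ plus an element of $P^*$. Finally $g\in b+\{p_1,\dots,p_k\}^*$ holds if and only if the system $g-b=\sum n_jp_j+\sum(m_l-m_l')\rho_l$ of linear equations in $\mathbb Z^n$ has a solution in nonnegative integers $n_j,m_l,m'_l$, and this is decidable by integer linear programming.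
\end{proof}

So in a finitely generated abelian group both problems of the introduction are decidable. The next group shows how this breaks down when the algorithm of Lemma~\ref{lem:abelian} cannot be handed the relations.

\subsection*{The group $A$}
Let $K\subseteq\mathbb N_{\ge1}$ be c.e. Fix a decidable relation $\mathcal E(i,t)$ on pairs of positive integers that holds for at most one $t$ for each $i$, and such that $i\in K$ if and only if $\mathcal E(i,t)$ holds for some $t$; for example, ``$i$ is first enumerated into $K$ at step $t$''. For $i\in K$ let $t_i$ be this value of $t$. Let $A=\bigoplus_{i\ge1}A_i$, where $A_i$ is the abelian group generated by $u_i,v_i$ with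
\[
A_i=\mathbb Zu_i\oplus\mathbb Zv_i\ \text{ if } i\notin K,\qquad A_i=(\mathbb Zu_i\oplus\mathbb Zv_i)/\langle v_i-t_iu_i\rangle\cong\mathbb Z\ \text{ if } i\in K .
\]
The relation contains the time $t_i$ as a coefficient. A given combination $mu_i+nv_i$ is therefore too short to feel a relation with $t_i>|m|$, and this keeps the word problem decidable. Elements of $A$ are given to algorithms as formal integer combinations of the generators $u_i,v_i$.

\begin{lemma}\label{lem:A}
\begin{itemize}
\item[(A1)] The word problem of $A$ is decidable.
\item[(A2)] $v_i\in\{nu_i:n\ge0\}$ if and only if $i\in K$.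
\item[(A3)] Every rational subset of $A$ is decidable. With an oracle for $K$ one can decide, given a rational expression over $A$ and $a\in A$, whether $a$ lies in the set denoted by the expression.
\end{itemize}
\end{lemma}

\begin{proof}
(A1) An element is zero if and only if its components are. The component $mu_i+nv_i$ is zero if and only if $m=n=0$, or $n\ne0$, the number $t=-m/n$ is a positive integer and $\mathcal E(i,t)$ holds.

(A2) If $i\in K$, then $v_i=t_iu_i$. If $i\notin K$, then $u_i,v_i$ are linearly independent.

(A3) Take an expression for the set $S$ and let $N$ be the largest index of a generator that occurs in it. By (R2), $S$ is a rational subset of $A^{(N)}=A_1\oplus\dots\oplus A_N$. The set $K\cap\{1,\dots,N\}$ and the numbers $t_i$ for $i$ in this set give a presentation of $A^{(N)}$ as in Lemma~\ref{lem:abelian}. Given these data and $a\in A$, test with (A1) whether all components of $a$ of index greater than $N$ vanish. If not, $a\notin S$; if so, apply Lemma~\ref{lem:abelian}. For fixed $S$ the data are finite and can be written into the algorithm. With an oracle they are computed: query $K$ for each $i\le N$, and for $i\in K$ search for $t$ with $\mathcal E(i,t)$.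
\end{proof}

\section{Central extensions with a distorted central subgroup}\label{sec:central}

In this section $G$ is a group with finite symmetric generating set $X$ and word length $|\cdot|$, $A\le G$ is a central subgroup, and $\tau\colon G\to T=G/A$ and $\alpha\colon G\to G_{\mathrm{ab}}$ are the quotient maps. We write $A$ additively when we compute inside it, so $a^m$ and $ma$ denote the same element.

The \emph{stable length} of $g\in G$ is $\|g\|=\lim_{m\to\infty}|g^m|/m$. The limit exists because $|g^{m+m'}|\le|g^m|+|g^{m'}|$. It satisfies $\|g\|\le|g|$ and $\|g^j\|=|j|\,\|g\|$ for $j\in\mathbb Z$, and $\|gh\|\le\|g\|+\|h\|$ if $g,h$ commute, since then $(gh)^m=g^mh^m$. We call $A$ \emph{distorted} if $\|a\|=0$ for all $a\in A$; by these rules it suffices to check this on generators of $A$.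

\subsection*{Submonoids that map onto the quotient}
The effect of distortion on submonoids is visible in the Heisenberg group.

\begin{example}\label{ex:heis}
Let $G$ be generated by $x,y$ with $z=xyx^{-1}y^{-1}$ central and of infinite order, $A=\langle z\rangle$ and $T=\mathbb Z^2$. From $xy=zyx$ we get $x^ny^nx^{-n}y^{-n}=z^{n^2}$, so $n^2\|z\|\le4n$ and $\|z\|=0$. Let $M$ be a submonoid with $\tau(M)=T$. Then $M$ contains elements $g=xz^{p_1}$, $g'=x^{-1}z^{p_2}$, $h=yz^{p_3}$, $h'=y^{-1}z^{p_4}$. With $p=p_1+\dots+p_4$,
\[
g^nh^ng'^nh'^n=z^{\,n^2+pn},\qquad h^ng^nh'^ng'^n=z^{-n^2+pn}.
\]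
The error $pn$ caused by the corrections $z^{p_i}$ is linear in the length of the word, while the word reaches $z^{\pm n^2}$. For $n>|p|$ the submonoid $M\cap A$ of $A\cong\mathbb Z$ contains a positive and a negative element, so it is a subgroup. Then $g^{-1}=g'(gg')^{-1}$ and $h^{-1}=h'(hh')^{-1}$ lie in $M$, and $z=ghg^{-1}h^{-1}\in M$.
\end{example}

Without distortion the conclusion fails: for $G=T\times\mathbb Z$ and $A=\mathbb Z$, the submonoid $T\times\mathbb N$ maps onto $T$ and is not a group. In general ``positive and negative'' is replaced by ``not contained in a half-space''. Since $A$ may have infinite rank, we first work in the finitely generated subgroup in which the errors lie.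

\begin{lemma}\label{lem:monoid}
Suppose that $A$ is distorted, and let $M\le G$ be a submonoid with $\tau(M)=T$. Then $M$ is a subgroup and $[G,G]\le M$.
\end{lemma}

\begin{proof}
Let $C=M\cap A$, a submonoid of $A$. For $x\in X$ choose $b_x\in A$ with $xb_x\in M$, and let $D$ be the subgroup of $A$ generated by the finitely many $b_x$. Let $a\in A$, $m\ge1$, and write $a^m=y_1\cdots y_l$ with $y_s\in X$ and $l=|a^m|$. As $A$ is central, the element $\prod_s(y_sb_{y_s})$ of $M$ equals $ma+\sum_sb_{y_s}$. Thus
\begin{equation}\label{eq:error}
ma+b\in C\quad\text{for some } b\in D \text{ that is a sum of } |a^m| \text{ elements } b_x .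
\end{equation}

\emph{Step 1: $U=C\cap D$ is a subgroup of finite index in $D$.} Let $D_{\mathbb R}=D\otimes\mathbb R$, write $\bar c$ for the image of $c\in D$, and let $\mathcal K$ be the set of nonnegative real combinations of the vectors $\bar c$, $c\in U$. Suppose $\mathcal K\ne D_{\mathbb R}$. Separating the convex set $\mathcal K$ from a point outside it, we find a nonzero linear functional $\lambda$ that is bounded below on $\mathcal K$; as $\mathcal K$ is closed under positive scaling, $\lambda\ge0$ on $\mathcal K$. Let $\beta=\max_x|\lambda(\bar b_x)|$. For $a\in D$ the element in \eqref{eq:error} lies in $U$, so $m\lambda(\bar a)+\beta|a^m|\ge0$. Dividing by $m$ and using $\|a\|=0$ gives $\lambda(\bar a)\ge0$. The same holds for $-a$, so $\lambda$ vanishes on the image of $D$, which spans $D_{\mathbb R}$. This contradicts $\lambda\ne0$, so $\mathcal K=D_{\mathbb R}$.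

Let $c\in U$. Then $-\bar c=\sum_j\mu_j\bar c_j$ with $\mu_j\ge0$ and $c_j\in U$, and by Carath\'eodory's theorem for cones we may take the $\bar c_j$ linearly independent. In a basis of the lattice $D/\mathrm{torsion}$ all these vectors have integer coordinates, so the $\mu_j$, being the unique solution of a linear system with integer coefficients, are rational. Clearing denominators gives $q'\ge1$ and integers $n_j\ge0$ such that $-q'c-\sum n_jc_j$ is a torsion element of $D$. Multiplying by its order gives $-qc\in U$ for some $q\ge1$, and $-c=(q-1)c+(-qc)\in U$. So $U$ is a subgroup of $D$. It spans $D_{\mathbb R}$, so $d=|D/U|$ is finite.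

\emph{Step 2: $C$ is a group.} Let $c\in C$. By \eqref{eq:error} with $a=-c$ and $m=1$, there is $b\in D$ with $-c+b\in C$, hence $-dc+db\in C$. Since $-db\in U\subseteq C$, we get $-dc\in C$ and $-c=(d-1)c+(-dc)\in C$.

\emph{Step 3.} For $g\in M$ choose $g'\in M$ with $\tau(g')=\tau(g)^{-1}$. Then $gg'\in C$, so $g^{-1}=g'(gg')^{-1}\in M$ by Step~2. Thus $M$ is a subgroup with $G=MA$. As $A$ is central, every commutator in $G$ is a commutator of two elements of $M$.
\end{proof}

\subsection*{The shape of rational subsets}
In the Heisenberg group, a submonoid such as $\{x,y\}^*$ has infinite image in $T$ without mapping onto $T$, and Lemma~\ref{lem:monoid} says nothing about it. The hypothesis on $T$ below removes this middle ground. Let $\mathcal R_1$ be the class of finite unions of sets $gS$ with $g\in G$ and $S\in\operatorname{Rat}(A)$, and let $\mathcal R_2$ be the class of sets $\alpha^{-1}(\Lambda)$ with $\Lambda\in\operatorname{Rat}(G_{\mathrm{ab}})$. Both contain $\emptyset$ and are closed under finite unions.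

\begin{proposition}\label{prop:shape}
Suppose that $A$ is distorted and that $T$ is a torsion group in which every finitely generated subgroup is finite or equal to $T$. Then every rational subset of $G$ has the form $U\cup W$ with $U\in\mathcal R_1$ and $W\in\mathcal R_2$.
\end{proposition}

\begin{proof}
Let $\mathcal D$ be the class of sets $U\cup W$. It contains the finite sets, since $\{g\}=g\{0\}$, and is closed under union. For $L\in\mathcal D$ the image $\alpha(L)$ is rational, because $\alpha(gS)=\alpha(g)\alpha(S)$ is rational by (R2) and $\alpha(\alpha^{-1}(\Lambda))=\Lambda$. Sets in $\mathcal R_2$ absorb products: for $W=\alpha^{-1}(\Lambda)$ and arbitrary $L_1,L_2\subseteq G$,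
\begin{equation}\label{eq:absorb}
L_1WL_2=\alpha^{-1}\bigl(\alpha(L_1)\,\Lambda\,\alpha(L_2)\bigr).
\end{equation}
The inclusion $\subseteq$ follows by applying $\alpha$; conversely, if $\alpha(g)\in\alpha(g_1)\Lambda\alpha(g_2)$ with $g_i\in L_i$, then $g_1^{-1}gg_2^{-1}\in W$.

\emph{Products.} For $L=U\cup W$ and $L'=U'\cup W'$ we have $LL'=UU'\cup WL'\cup LW'$. The last two sets are in $\mathcal R_2$ by \eqref{eq:absorb}, and $UU'\in\mathcal R_1$ because $(gS)(g'S')=gg'(S+S')$ by centrality.

\emph{Star.} Let $L=U\cup W$ with $W=\alpha^{-1}(\Lambda)$. A product of elements of $L$ either has all its factors in $U$ or has a factor in $W$, so $L^*=U^*\cup L^*WL^*$, and $L^*WL^*=\alpha^{-1}(\alpha(L)^*\Lambda\,\alpha(L)^*)\in\mathcal R_2$. It remains to treat $M=U^*$, where $U=\bigcup_{i=1}^kg_iS_i$ and all $S_i$ are nonempty. The image $Q=\tau(M)$ is the submonoid generated by $\tau(g_1),\dots,\tau(g_k)$. As $T$ is torsion, inverses are positive powers, so $Q$ is a finitely generated subgroup, and $Q=T$ or $Q$ is finite.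

If $Q=T$, then $M$ is a subgroup containing $\ker\alpha$ by Lemma~\ref{lem:monoid}, so $M=\alpha^{-1}(\alpha(U)^*)\in\mathcal R_2$.

If $Q$ is finite, a finite automaton can keep track of the image in $Q$ while the rest accumulates in $A$. Choose lifts $h_q\in G$ of $q\in Q$ with $h_1=1$, and write $h_qg_i=h_{q\tau(g_i)}c_{q,i}$ with $c_{q,i}\in A$. Consider the graph with vertex set $Q$ and, for each $q$ and $i$, an edge $q\to q\tau(g_i)$ labeled by the rational set $c_{q,i}+S_i\subseteq A$. Let $M_q\in\operatorname{Rat}(A)$ be the set given by (R1) for the vertices $1$ and $q$. For $a\in A$ and $s\in S_i$ we have $(h_qa)(g_is)=h_{q\tau(g_i)}(a+c_{q,i}+s)$, so induction on the number of factors gives $M=\bigcup_{q\in Q}h_qM_q\in\mathcal R_1$.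
\end{proof}

\section{The group $G_K$}\label{sec:GK}

From now on $F$ is the free group on $x_1,x_2$, and $X=\{x_1^{\pm1},x_2^{\pm1}\}$. If $R\trianglelefteq F$, then $R/[F,R]$ is a central subgroup of $F/[F,R]$ with quotient $F/R$, and if $R$ is the normal closure of elements $r_j$, then $R/[F,R]$ is generated by their classes, because $frf^{-1}\equiv r$ modulo $[F,R]$. A surjection from $R/[F,R]$ onto an abelian group $A$ thus yields a $2$-generated central extension of $F/R$ by $A$. To choose such a surjection freely and compute with it, we want the relators to be a basis.

\begin{proposition}\label{prop:T}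
There is a computable infinite sequence $r_1,r_2,\dots$ of elements of $F$, with normal closure $R$ and quotient $T=F/R$, such that:
\begin{itemize}
\item[(T1)] $T$ has a decidable word problem;
\item[(T2)] every finitely generated subgroup of $T$ is finite or equal to $T$;
\item[(T3)] $T$ is an infinite torsion group;
\item[(T4)] $R/[F,R]$ is free abelian with basis $(r_j)_{j\ge1}$.
\end{itemize}
\end{proposition}

The proof occupies Sections~\ref{sec:hyp}--\ref{sec:limit}. Here we deduce Theorem~\ref{thm:sharp}(b).

Let $K$ and $A$ be as in Section~\ref{sec:abelian}. We use the odd relators as names for the generators of $A$, and the even relators as short words for very high powers of them. Let $z'_1,z'_2,\dots$ be the list $u_1,v_1,u_2,v_2,\dots$, and let $(z_k)_{k\ge1}$ be a computable sequence of these generators in which each occurs infinitely often. Let $|r_j|_F$ be the length of the reduced word $r_j$; it is positive by (T4). By (T4) there is a homomorphism $\rho\colon R/[F,R]\to A$ with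
\[
\rho(r_{2k-1})=z'_k,\qquad \rho(r_{2k})=k\,|r_{2k}|_F\;z_k\qquad(k\ge1),
\]
and $\rho$ is onto. Its kernel is central, hence normal, in $F/[F,R]$. Put
\[
G=G_K=(F/[F,R])/\ker\rho .
\]
Then $A\cong(R/[F,R])/\ker\rho$ is a central subgroup of $G$ with $G/A=T$, and the word $r_j$ represents the element $\rho(r_j)\in A$.

\begin{lemma}\label{lem:G}
\begin{itemize}
\item[(G1)] Words over $X$ representing $u_i$ and $v_i$ are computable from $i$.
\item[(G2)] Given a word over $X$, one can decide whether it represents an element of $A$ and, if so, express this element in the generators $u_i,v_i$.
\item[(G3)] $A$ is distorted in $G$.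
\end{itemize}
\end{lemma}

\begin{proof}
(G1) The words are $r_{4i-3}$ and $r_{4i-1}$, since $u_i=z'_{2i-1}$ and $v_i=z'_{2i}$.

(G2) A word $w$ represents an element of $A$ if and only if $w\in R$, which is decidable by (T1). If $w\in R$, search for an equality $w=\prod_sf_sr_{j_s}^{\varepsilon_s}f_s^{-1}$ in $F$ with $f_s\in F$ and $\varepsilon_s=\pm1$; the search ends, and $w$ represents $\sum_s\varepsilon_s\rho(r_{j_s})$.

(G3) The word $r_{2k}$ represents $k|r_{2k}|_Fz_k$, so $k|r_{2k}|_F\|z_k\|\le|r_{2k}|_F$ and $\|z_k\|\le1/k$. Each generator of $A$ equals $z_k$ for arbitrarily large $k$, so it has stable length zero.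
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b), assuming Proposition~\ref{prop:T}]
\emph{Lower bound.} By (G1) and (A2), the computable map that sends $i$ to the pair of words for $u_i$ and $v_i$ is a many-one reduction of $K$ to the problem ``$y\in\{x^n:n\ge0\}$?'', and hence to the rational subset membership problem.

\emph{Normal forms.} By (G3), (T2) and (T3), Proposition~\ref{prop:shape} applies. A \emph{normal form} of a rational set $L\subseteq G$ consists of words $g_1,\dots,g_k$ over $X$, rational expressions over $A$ for sets $S_1,\dots,S_k$, and a rational expression over $G_{\mathrm{ab}}$ (with elements given as words over $X$) for a set $\Lambda$, such that $L=\bigcup_ig_iS_i\cup\alpha^{-1}(\Lambda)$. We claim that a normal form is computable from an automaton for $L$, with no oracle. Convert the automaton into an expression by (R1) and follow the proof of Proposition~\ref{prop:shape} by recursion on the expression. The formulas there require expressions for images $\alpha(gS)$, which are obtained by substituting the words of (G1) for the generators of $A$. In the star step, discard the empty $S_i$ by (R3). Then one must decide whether $Q=\langle\tau(g_1),\dots,\tau(g_k)\rangle$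 is finite or equal to $T$. Using (T1), search in parallel for a finite set of elements of $T$ that contains $1$ and is closed under right multiplication by the $\tau(g_i)$, and for products of the $\tau(g_i)$ equal to $\tau(x_1)$ and $\tau(x_2)$. Exactly one search ends, because $T$ is infinite. If $Q$ is finite, list its elements, take words $h_q$ for them, express $c_{q,i}=h_{q\tau(g_i)}^{-1}h_qg_i$ in the generators of $A$ by (G2), and apply (R1).

\emph{Membership.} The group $G_{\mathrm{ab}}$ is a quotient of $F_{\mathrm{ab}}=\mathbb Z^2$ by a finitely generated subgroup; fix generators of this subgroup once and for all. Given a normal form of $L$ and $g\in G$, decide $\alpha(g)\in\Lambda$ by Lemma~\ref{lem:abelian}. For each $i$, decide by (G2) whether $a=g_i^{-1}g$ lies in $A$, and if so express it in the generators. It remains to decide whether $a\in S_i$. If $L$ is fixed, the finitely many sets $S_i$ are fixed and decidable by the first part of (A3); so $L$ is decidable. If $L$ is part of the input, the second part of (A3) decides $a\in S_i$ with an oracle for $K$; so the rational subset membership problem is Turing reducible to $K$.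
\end{proof}

Together with part (a), this gives the last sentence of Theorem~\ref{thm:sharp}, and Theorem~\ref{thm:main}.

\section{Hyperbolic groups and the class $\mathcal C$}\label{sec:hyp}

We build $T$ by running through all finite subsets $S$ of $F$ and adding, at each stage, finitely many relators that make $\langle S\rangle$ finite or everything, without killing short words. The intermediate groups must be recognizable by an algorithm and must admit the next step. Hyperbolic groups have both features. This section recalls the tools and defines the class of presentations in which the induction runs.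

\subsection*{Hyperbolic groups}
A finitely generated group $\Gamma$ is (word) \emph{hyperbolic} with constant $\delta$ if geodesic triangles in its Cayley graph are $\delta$-slim: each side lies in the $\delta$-neighborhood of the union of the other two. The metric is $d(g,h)=|g^{-1}h|$, and $B(\varrho)$ is the set of elements of length at most $\varrho$. A subgroup $H$ is \emph{quasiconvex} if geodesics between elements of $H$ stay within bounded distance from $H$; in a hyperbolic group, a finitely generated subgroup whose inclusion is a quasi-isometric embedding is quasiconvex. \emph{Virtually cyclic} groups include the finite groups, and a hyperbolic group is \emph{non-elementary} if it is not virtually cyclic. Let $\Gamma$ be hyperbolic with constant $\delta$.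
\begin{itemize}
\item[(H1)] There is a procedure that halts on a finite presentation if and only if the group is hyperbolic, and then outputs a constant $\delta$ \cite{Pap}. From $\delta$ one solves the word problem.
\item[(H2)] The Rips complex $P_D(\Gamma)$, whose simplices are the finite subsets of $\Gamma$ of diameter at most $D$, is contractible for $D\ge4\delta+6$ \cite[3.23]{BH}.
\item[(H3)] Every finite subgroup is conjugate into $B(4\delta+4)$: it preserves a set of quasi-centers of one of its orbits, which contains a vertex and has diameter at most $4\delta+2$ \cite[proof of 3.2]{BH}. In particular, there are only finitely many orders of torsion elements.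
\item[(H4)] Infinite cyclic subgroups are quasiconvex \cite[3.10]{BH}, and every infinite subgroup contains an element of infinite order \cite{GH}.
\item[(H5)] For $g$ of infinite order, $E(g)=\{t\in\Gamma: tg^nt^{-1}=g^{\pm n}\text{ for some }n\ge1\}$ is virtually cyclic and contains every virtually cyclic subgroup that contains $g$. If $tg^pt^{-1}=g^q$ with $p,q\ne0$, then $t\in E(g)$: stable length is invariant under conjugation and $\|g\|>0$ by (H4), so $|p|=|q|$.
\end{itemize}
Elements $g,h$ of infinite order are \emph{commensurable} if $g^p$ is conjugate to $h^q$ for some $p,q\ne0$. This is an equivalence relation: if also $h^{p'}$ is conjugate to $k^{q'}$, then $g^{pp'}$ is conjugate to $k^{qq'}$.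

\subsection*{Relative hyperbolicity and Dehn filling}
Relative hyperbolicity of a group $\Gamma$ with respect to a finite family of \emph{peripheral} subgroups $H_1,\dots,H_m$ enters only through the statements below: it is produced by Theorems~\ref{thm:Bow} and~\ref{thm:Os} and used through Theorems~\ref{thm:Os}, \ref{thm:DGO} and~\ref{thm:Sun}. A family is \emph{almost malnormal} if $tH_it^{-1}\cap H_j$ is finite unless $i=j$ and $t\in H_i$, and \emph{malnormal} if these intersections are trivial.

\begin{theorem}[{\cite[Theorem 7.11]{Bow}}]\label{thm:Bow}
A non-elementary hyperbolic group is hyperbolic relative to any finite almost malnormal family of infinite quasiconvex subgroups.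
\end{theorem}

\begin{theorem}[{\cite[Theorem 1.1]{Os}, \cite[Corollary 2.41]{OsMem}}]\label{thm:Os}
Let $\Gamma$ be hyperbolic relative to $\{H_1,\dots,H_m\}$ and let $S_0\subset\Gamma$ be finite. There is a finite set $\mathcal F\subset\Gamma\setminus\{1\}$ such that, whenever $N_i\trianglelefteq H_i$ and $N_i\cap\mathcal F=\emptyset$ for all $i$, the quotient $\Gamma'$ of $\Gamma$ by the normal closure of $\bigcup N_i$ has these properties: the maps $H_i/N_i\to\Gamma'$ are injective, $\Gamma'$ is hyperbolic relative to $\{H_i/N_i\}$, and $\Gamma\to\Gamma'$ is injective on $S_0$. Moreover, a group that is hyperbolic relative to hyperbolic subgroups is hyperbolic.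
\end{theorem}

The passage from $\Gamma$ to $\Gamma'$ is called a \emph{(Dehn) filling}.

Let $Y\subseteq\Gamma$ be such that $Y$ and the $H_i$ generate $\Gamma$. Let $\operatorname{Cay}(\Gamma,Y\sqcup\mathcal H)$ be the Cayley graph for the alphabet $Y\sqcup H_1\sqcup\dots\sqcup H_m$. The union is disjoint: an element that lies in several of the sets gives several letters. Write $d_{\mathrm{rel}}$ and $|\cdot|_{\mathrm{rel}}$ for distance and length in this graph; every element of $H_i$ has relative length at most $1$. For $h,h'\in H_i$ let $\hat d_i(h,h')\in[0,\infty]$ be the least length of a path from $h$ to $h'$ that uses no edge labeled by a letter of $H_i$ and joining two vertices in $H_i$. The family is \emph{hyperbolically embedded} in $(\Gamma,Y)$ if the graph is hyperbolic and all balls of finite radius for $\hat d_i$ are finite. An \emph{$H_i$-component} of a path is a maximal subpath all of whose edges are labeled by letters of $H_i$; its vertices lie in one coset $gH_i$. Two components are \emph{connected} if they are $H_i$-components for the same $i$ with the same coset.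

\begin{theorem}[{\cite[Proposition 4.28, Corollary 4.27, Lemma 4.21]{DGO}}]\label{thm:DGO}
Let $\Gamma$ be hyperbolic relative to $\{H_1,\dots,H_m\}$ and let $Y$ be a finite generating set. Then the family is hyperbolically embedded in $(\Gamma,Y)$, and there is a constant $C$ with the following property. Let $\mathcal W$ be the set of words over $Y\sqcup\mathcal H$ such that
\begin{itemize}
\item[(W1)] no two consecutive letters are from $Y$;
\item[(W2)] every letter $h\in H_i$ satisfies $\hat d_i(1,h)>50C$;
\item[(W3)] for every subword $h_1h_2$ with $h_1\in H_i$, $h_2\in H_j$ we have $i\ne j$, and for every subword $h_1yh_2$ with $y\in Y$ we have $i\ne j$ or $y\notin H_i$.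
\end{itemize}
Then:
\begin{itemize}
\item[(a)] paths labeled by words of $\mathcal W$ are $(4,1)$-quasigeodesics; in particular, a word of $\mathcal W$ with $l$ letters represents an element of relative length at least $(l-1)/4$;
\item[(b)] for all $\varepsilon>0$ and $k$ there is $l_0$ such that, if $p,p'$ are paths labeled by words of $\mathcal W$, $p$ has length at least $l_0$, and the initial points and the terminal points of $p,p'$ are at relative distance at most $\varepsilon$, then $k$ consecutive components of $p$ are connected to $k$ consecutive components of $p'$.
\end{itemize}
\end{theorem}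

Condition (W2) excludes only finitely many letters, so it holds for $f^{\pm n}$ with $n$ large if $f\in H_i$ has infinite order. We use (b) only for $k=2$, and the order of the matching plays no role. The next theorem, the Cohen--Lyndon property, describes the kernel of a filling; all our control of $R/[F,R]$ and of torsion comes from it.

\begin{theorem}[\cite{Sun}]\label{thm:Sun}
Let $H$ be hyperbolically embedded in $\Gamma$. There is a finite set $\mathcal F\subset H\setminus\{1\}$ such that for every $N\trianglelefteq H$ with $N\cap\mathcal F=\emptyset$, with normal closure $\Phi$ in $\Gamma$, there is a left transversal $\Theta$ of $H\Phi$ in $\Gamma$ such that $\Phi$ is the free product of the subgroups $tNt^{-1}$, $t\in\Theta$.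
\end{theorem}

\subsection*{The class $\mathcal C$}

\begin{definition}\label{def:C}
Let $\mathcal C$ be the class of finite presentations $P=\langle x_1,x_2\mid r_1,\dots,r_m\rangle$, with $R$ the normal closure of the relators and $\Gamma=F/R$, such that:
\begin{itemize}
\item[(C1)] $\Gamma$ is hyperbolic, nonabelian, and has an element of infinite order;
\item[(C2)] $\Gamma$ has no element of order $2$;
\item[(C3)] every nontrivial element of finite order has finite centralizer in $\Gamma$;
\item[(C4)] $r_1,\dots,r_m$ are linearly independent in $R/[F,R]$.
\end{itemize}
\end{definition}

The presentation without relators lies in $\mathcal C$. Condition (C4) is the finite-stage form of (T4). Conditions (C2) and (C3) make the groups $E(g)$ infinite cyclic, hence free; the preservation of (C4) under a filling uses that the peripheral subgroup is free.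

\begin{example}\label{ex:free}
Let $P=\langle x_1,x_2\mid x_1^k\rangle$, so $\Gamma=\mathbb Z/k*\mathbb Z$; this is the simplest filling of $F$, along $\langle x_1\rangle$. For odd $k\ge3$ it lies in $\mathcal C$. The Cayley graph is a tree-like union of $k$-cycles and edges, which gives (C1). In a free product torsion elements are conjugate into a factor, and $gH'g^{-1}\cap H'=1$ for the factor $H'=\mathbb Z/k$ and $g\notin H'$; so orders divide $k$, and the centralizer of a nontrivial element of $H'$ lies in $H'$. The relator has infinite order in $F_{\mathrm{ab}}$, which is a target of $R/[F,R]$; this gives (C4). For $k=2$, the element $g=x_1x_2x_1x_2^{-1}$ has infinite order and $x_1gx_1^{-1}=g^{-1}$, so $E(g)$ contains the involution $x_1$ and is not free.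
\end{example}

\begin{lemma}\label{lem:E}
Let $P\in\mathcal C$ with group $\Gamma$.
\begin{itemize}
\item[(a)] If $g\in\Gamma$ has infinite order, then $E(g)\cong\mathbb Z$. The group $\Gamma$ is not virtually cyclic.
\item[(b)] If $f_1,\dots,f_m$ have infinite order and are pairwise non-commensurable, then $\{E(f_1),\dots,E(f_m)\}$ is a malnormal family, and $\Gamma$ is hyperbolic relative to it.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The infinite virtually cyclic group $E(g)$ has a finite normal subgroup $E_0$ with quotient $\mathbb Z$ or the infinite dihedral group $D_\infty$. The kernel of the conjugation action of $E(g)$ on $E_0$ has finite index, so it is infinite and centralizes $E_0$; by (C3), $E_0=1$. As $D_\infty$ contains involutions, (C2) gives $E(g)\cong\mathbb Z$. If $\Gamma$ were virtually cyclic, then $\Gamma=E(g)$ by (H5) for an element $g$ as in (C1), and $\Gamma$ would be abelian.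

(b) Suppose $tE(f_i)t^{-1}\cap E(f_j)\ne1$. Any finitely many nontrivial subgroups of an infinite cyclic group intersect nontrivially, so a nontrivial power of an element of the intersection lies in both $t\langle f_i\rangle t^{-1}$ and $\langle f_j\rangle$. Thus $tf_i^pt^{-1}=f_j^q$ with $p,q\ne0$, so $i=j$, and $t\in E(f_i)$ by (H5). The subgroups are quasiconvex by (a) and (H4), so Theorem~\ref{thm:Bow} applies.
\end{proof}

The fillings below are found by compactness-type statements with no explicit bounds. To make the construction of $T$ effective we do not trace these bounds; we search for a suitable presentation and need only recognize one when we see it.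

\begin{lemma}\label{lem:ce}
There is a procedure that halts on a finite presentation $P$ on $x_1,x_2$ if and only if $P\in\mathcal C$, and then outputs a hyperbolicity constant for its group.
\end{lemma}

\begin{proof}
Run the procedure (H1) to get $\delta$. Then the word problem, the metric and the balls are computable. Let $n_0=|B(4\delta+4)|$. By (H3) an element $g$ has finite order if and only if $g^j=1$ for some $1\le j\le n_0$. So we can test $[x_1,x_2]\ne1$ and search for an element of infinite order, which verifies (C1). By (H3) again, it suffices to check (C2) and (C3) for the nontrivial elements $u\in B(4\delta+4)$ of finite order. Their orders are computable, which settles (C2).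

\emph{Condition (C3).} The centralizer $C_\Gamma(u)$ is an infinite object to search; we show that it is carried by a finite graph. Put $\kappa=3|u|+4\delta$. Let $g\in C_\Gamma(u)$ have a geodesic word $y_1\cdots y_l$ with prefixes $g_i=y_1\cdots y_i$. We claim that $|g_i^{-1}ug_i|=d(g_i,ug_i)\le\kappa$. Consider the geodesic quadrilateral with vertices $1,\ g,\ gu=ug,\ u$ and sides $[1,g]$, $g[1,u]$, $u[1,g]$, $[1,u]$. Cutting it along a diagonal shows that $g_i$ is within $2\delta$ of a point $\xi$ on one of the other three sides.
\begin{itemize}
\item If $\xi\in u[1,g]$ and $s=d(u,\xi)$, then $|d(1,\xi)-s|\le|u|$ and $|d(1,\xi)-i|\le2\delta$, so $d(\xi,ug_i)=|s-i|\le|u|+2\delta$ and $d(g_i,ug_i)\le|u|+4\delta$.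
\item If $\xi\in[1,u]$, then $i\le|u|+2\delta$ and $d(g_i,ug_i)\le i+|u|+i\le\kappa$.
\item If $\xi\in g[1,u]$, then $l-i\le|u|+2\delta$ and $d(g_i,ug_i)\le2(l-i)+d(g,ug)\le\kappa$, because $d(g,ug)=d(g,gu)=|u|$.
\end{itemize}
Let $\mathcal G$ be the finite graph with vertex set $B(\kappa)$ and an edge labeled $y$ from $v$ to $y^{-1}vy$ whenever $y\in X$ and both elements lie in $B(\kappa)$. A path from $u$ with label $w$ ends at $w^{-1}uw$, so labels of loops at $u$ centralize $u$, and by the claim every element of $C_\Gamma(u)$ is such a label. A spanning tree of the component of $u$ gives finitely many loops whose labels generate $C_\Gamma(u)$. Multiply these generators until a finite set closed under them appears; this happens if and only if $C_\Gamma(u)$ is finite.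

\emph{Condition (C4).} By Hopf's formula $H_2(\Gamma)=(R\cap[F,F])/[F,R]$, the sequence
\[
0\to H_2(\Gamma)\to R/[F,R]\to F_{\mathrm{ab}}\to\Gamma_{\mathrm{ab}}\to0
\]
is exact, so $R/[F,R]$ has rank $\dim H_2(\Gamma;\mathbb Q)+2-\operatorname{rk}\Gamma_{\mathrm{ab}}$. The kernel of the surjection $\mathbb Z^m\to R/[F,R]$ is torsion-free, so it is trivial if and only if it has rank $0$. Hence (C4) holds if and only if $\dim H_2(\Gamma;\mathbb Q)+2-\operatorname{rk}\Gamma_{\mathrm{ab}}=m$. The rank of $\Gamma_{\mathrm{ab}}$ is computed from the presentation. For $H_2$, fix an integer $D\ge4\delta+6$ and let $C_i$ be the free abelian group on the tuples $(g_0,\dots,g_i)$, repetitions allowed, with pairwise distances at most $D$. With the usual alternating boundary this is the ordered chain complex of $P_D(\Gamma)$, so by (H2) it is a resolution of $\mathbb Z$. The group $\Gamma$ acts freely on tuples by left multiplication, with the finitely many orbit representatives $(1,g_1,\dots,g_i)$ in each degree. So $H_2(\Gamma;\mathbb Q)$ is the homology of $C_3\to C_2\to C_1$ tensored over $\mathbb Z\Gamma$ with $\mathbb Q$, and the two finite matrices are computed with the word problem.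
\end{proof}

\section{Two kinds of fillings}\label{sec:fill}

The inductive step is the following.

\begin{proposition}\label{prop:ext}
Let $P\in\mathcal C$ with group $\Gamma$, and let $S,S_0\subset\Gamma$ be finite. There is $P'\in\mathcal C$, obtained from $P$ by adding finitely many relators, such that the quotient map $\Gamma\to\Gamma'$ is injective on $S_0$ and the image of $\langle S\rangle$ in $\Gamma'$ is finite or equal to $\Gamma'$.
\end{proposition}

Let $Q=\langle S\rangle$. If $Q$ is finite there is nothing to do. If $Q$ is infinite and virtually cyclic, we kill a high power of a generator of the cyclic group that contains it. Otherwise we want to impose a relation that puts a generator $x$ of $\Gamma$ into $Q$. Theorem~\ref{thm:Os} only allows relations inside a peripheral subgroup, and we must know the quotient of that subgroup. So we build a free peripheral subgroup $B=\langle a,b,c\rangle$ with $a,c\in Q$ and $b\in xQ$, and impose $b=w(a,c)$ for a long word $w$: then $x$ falls into $Q$ and $B$ is replaced by the free group $F(a,c)$. Throughout this section and the next, $P\in\mathcal C$ has group $\Gamma=F/R$.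

\subsection*{A malnormal free subgroup}

\begin{lemma}\label{lem:many}
If $Q\le\Gamma$ is not virtually cyclic, then $Q$ contains arbitrarily many pairwise non-commensurable elements of infinite order.
\end{lemma}

\begin{proof}
As $Q$ is infinite, it has an element $f_1$ of infinite order by (H4). Let $f_1,\dots,f_k\in Q$ be pairwise non-commensurable and $H_i=E(f_i)$. Pick $y\in Q\setminus H_1$, which exists since $Q$ is not cyclic, and a finite symmetric generating set $Y$ of $\Gamma$ containing $y$. By Lemma~\ref{lem:E}(b), Theorem~\ref{thm:DGO} applies. Read $f_1^n$ as one letter of $H_1$. For large $n$ the words $(f_1^n\,y)^l$ satisfy (W1)--(W3), so $f_{k+1}=f_1^ny\in Q$ satisfies $|f_{k+1}^{\,l}|_{\mathrm{rel}}\ge(2l-1)/4$. Thus $f_{k+1}$ has infinite order. If $f_{k+1}^{\,p}=tf_i^{\,q}t^{-1}$ with $i\le k$ and $p\ne0$, then $|f_{k+1}^{\,pj}|_{\mathrm{rel}}\le2|t|_{\mathrm{rel}}+1$ for all $j$, a contradiction.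
\end{proof}

\begin{lemma}\label{lem:B}
Let $Q\le\Gamma$ be not virtually cyclic and $1\ne x\in\Gamma$. There are $a,c\in Q$ and $b\in xQ$ such that $B=\langle a,b,c\rangle$ is free on $a,b,c$, quasiconvex and malnormal in $\Gamma$.
\end{lemma}

The idea is to spell $a,b,c$ with letters from different peripheral subgroups, so that two consecutive components of a path reveal their position in the spelling. Three letters per generator are used because with $a=f_1^nf_2^n$ the pair of types $\{1,2\}$ would occur both inside $a$ and at the junction of $a\cdot a$.

\begin{proof}
Take pairwise non-commensurable $f_1,\dots,f_9\in Q$, put $H_i=E(f_i)$, and let $Y$ be a finite symmetric generating set containing $x$. Theorem~\ref{thm:DGO} applies by Lemma~\ref{lem:E}(b). Take $n$ so large that all $f_i^{\pm n}$ satisfy (W2), and put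
\[
a=f_1^nf_2^nf_3^n,\qquad b=x\,f_4^nf_5^nf_6^n,\qquad c=f_7^nf_8^nf_9^n .
\]
A word in $a^{\pm1},b^{\pm1},c^{\pm1}$ is spelled as a word over $Y\sqcup\mathcal H$ with letters $f_i^{\pm n}\in H_i$, said to be of \emph{type} $i$, and $x^{\pm1}\in Y$. We call the spellings of $a^{\pm1},b^{\pm1},c^{\pm1}$ \emph{blocks}, the types $2,5,8$ \emph{middle} and the others \emph{boundary} types.

\emph{Spellings of reduced words lie in $\mathcal W$.} The first and last types of the blocks are:
\[
\begin{array}{c|cccccc}
 & a & a^{-1} & b & b^{-1} & c & c^{-1}\\ \hline
\text{first type} & 1&3&4&6&7&9\\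
\text{last type} & 3&1&6&4&9&7
\end{array}
\]
The last type of a block equals the first type of the next only if the second block is the inverse of the first. Inside a block the types are distinct. So consecutive $\mathcal H$-letters have different types, which gives (W3). The only block ending with a $Y$-letter is $b^{-1}$ and the only one beginning with a $Y$-letter is $b$, which gives (W1).

\emph{Free and quasiconvex.} By Theorem~\ref{thm:DGO}(a), a reduced word of length $l\ge1$ in $a,b,c$ represents an element of relative length at least $(3l-1)/4>0$. So $B$ is free on $a,b,c$. The $Y$-length is at least the relative length and at most a constant times $l$, so $B$ is quasi-isometrically embedded, hence quasiconvex.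

\emph{Malnormal.} Let $tut^{-1}=u'$ with $1\ne u,u'\in B$; we show $t\in B$. Conjugating $u$ and $u'$ in $B$ replaces $t$ by an element of $BtB$, so we may assume that $u,u'$ are cyclically reduced; then their powers are reduced. For $m\ge1$ let $p$ be the path from $t$ labeled by the spelling of $u^m$, and $p'$ the path from $1$ labeled by the spelling of $u'^m$. The initial points $t,1$ and the terminal points $tu^m=u'^mt$ and $u'^m$ are at relative distance $|t|_{\mathrm{rel}}$. For large $m$, Theorem~\ref{thm:DGO}(b) gives two consecutive components of $p$ connected to two consecutive components of $p'$. All components are single edges; let $i\ne j$ be the two types, the same pair for $p$ and $p'$. Vertices where blocks begin or end are called \emph{junctions}; those of $p$ lie in $tB$, those of $p'$ in $B$. See Figure~\ref{fig:junction}.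

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.5cm,y=1cm]
\draw[->] (0,0) -- node[above] {$f_6^{-n}$} (0.95,0);
\draw[->] (1,0) -- node[above] {$f_5^{-n}$} (1.95,0);
\draw[->] (2,0) -- node[above] {$f_4^{-n}$} (2.95,0);
\draw[->,dashed] (3,0) -- node[above] {$x^{-1}$} (3.92,0);
\draw[->] (4,0) -- node[above] {$f_1^{n}$} (4.95,0);
\draw[->] (5,0) -- node[above] {$f_2^{n}$} (5.95,0);
\draw[->] (6,0) -- node[above] {$f_3^{n}$} (6.92,0);
\fill (0,0) circle (2.5pt) (4,0) circle (2.5pt) (7,0) circle (2.5pt);
\fill (1,0) circle (1.2pt) (2,0) circle (1.2pt) (3,0) circle (1.2pt) (5,0) circle (1.2pt) (6,0) circle (1.2pt);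
\node[below] at (0,-0.08) {$zb$};
\node[below] at (2,-0.08) {$zxf_4^n$};
\node[below] at (3,-0.08) {$zx$};
\node[below] at (4,-0.08) {$z$};
\node[below] at (5,-0.08) {$zf_1^n$};
\node[below] at (7,-0.08) {$za$};
\end{tikzpicture}
\caption{The path spelling $b^{-1}a$, where $a=f_1^nf_2^nf_3^n$ and $b=xf_4^nf_5^nf_6^n$. Large dots are junctions of blocks. The consecutive components of types $5,4$ meet at $zxf_4^n$; those of types $4,1$ are separated by the junction $z$ and lie in the cosets $zxH_4$ and $zH_1$.}
\label{fig:junction}
\end{figure}

\emph{Case 1: one of $i,j$ is a middle type.} The neighbors of a middle letter lie in its block, so in each path the two components lie in one block and share a vertex, say $\xi$ in $p$ and $\xi'$ in $p'$. Connectedness gives $\xi H_i=\xi'H_i$ and $\xi H_j=\xi'H_j$, so $\xi^{-1}\xi'\in H_i\cap H_j=1$. Let $\omega$ be the element $f_1^n$, $f_1^nf_2^n$, $xf_4^n$, $xf_4^nf_5^n$, $f_7^n$, $f_7^nf_8^n$ for $\{i,j\}=\{1,2\}$, $\{2,3\}$, $\{4,5\}$, $\{5,6\}$, $\{7,8\}$, $\{8,9\}$, respectively. The shared vertex is $z\omega$, where $z$ is the initial junction of the block if the block is $a,b$ or $c$, and its terminal junction if it is an inverse. So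 $\xi\in tB\omega$ and $\xi'\in B\omega$, and $\xi=\xi'$ gives $t\in B$.

\emph{Case 2: $i$ and $j$ are boundary types.} Two consecutive components in one block include the middle one, so here the two components are separated by a junction, $\xi\in tB$ in $p$ and $\xi'\in B$ in $p'$. Put $\omega_4=x$ and $\omega_s=1$ for the other boundary types $s$. A component of type $s$ next to a junction $z$ has $z\omega_s$ as an endpoint: for $s\ne4$ it touches $z$, and for $s=4$ it is the first component of $b$ or the last component of $b^{-1}$, separated from $z$ by the edge from $z$ to $zx$. Hence $\xi\omega_sH_s=\xi'\omega_sH_s$ for $s=i,j$, so $\xi^{-1}\xi'\in\omega_iH_i\omega_i^{-1}\cap\omega_jH_j\omega_j^{-1}$, which is trivial by Lemma~\ref{lem:E}(b). Thus $\xi=\xi'\in tB\cap B$ and $t\in B$.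
\end{proof}

The relation $b=w$ has to avoid the finite exceptional sets of Theorems~\ref{thm:Os} and~\ref{thm:Sun}.

\begin{lemma}\label{lem:w}
Let $\mathcal F\subset F(a,b,c)\setminus\{1\}$ be finite. There is $w\in F(a,c)$ such that the retraction $\theta\colon F(a,b,c)\to F(a,c)$ with $\theta(b)=w$ sends no element of $\mathcal F$ to $1$.
\end{lemma}

\begin{proof}
Let $m$ exceed the lengths of all elements of $\mathcal F$ and put $w=c^ma^m$, so $w^{-1}=a^{-m}c^{-m}$. If $f\in\mathcal F$ does not involve $b$, then $\theta(f)=f\ne1$. Otherwise write the reduced word as $f=g_0b^{\varepsilon_1}g_1\cdots b^{\varepsilon_s}g_s$ with $s\ge1$, $\varepsilon_i=\pm1$, $g_i\in F(a,c)$ of length less than $m$, and $g_i\ne1$ if $0<i<s$ and $\varepsilon_{i+1}=-\varepsilon_i$. Cut each $w^{\varepsilon_i}$ in the middle: $\theta(f)=e_0e_1\cdots e_s$, where $e_i$ is the reduced form of $g_i$ multiplied on the left by the second half of $w^{\varepsilon_i}$ (if $i>0$) and on the right by the first half of $w^{\varepsilon_{i+1}}$ (if $i<s$). We claim that each $e_i$ is nonempty, begins with a letter $a^{\pm1}$ or $c^{\pm1}$ on the same generator as its left half, and ends with a letter on the same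 generator as its right half, whenever these halves are present. For $e_0$ and $e_s$ this holds because $g_0,g_s$ cancel fewer than $m$ letters. For $0<i<s$ there are four cases for $(\varepsilon_i,\varepsilon_{i+1})$, with $g=g_i$.
\begin{itemize}
\item $(1,1)$ and $(-1,-1)$: the products are $a^mgc^m$ and $c^{-m}ga^{-m}$. The word $g$ cancels fewer than $m$ letters on each side, and the remains of the two halves cannot cancel each other, being powers of different generators.
\item $(1,-1)$: the product is $a^mga^{-m}$ with $g\ne1$. If $g=a^j$, then $e_i=a^j$ with $j\ne0$. Otherwise $g=a^jg'a^{j'}$ with $g'$ beginning and ending with $c^{\pm1}$ and $|j|,|j'|<m$, and $e_i=a^{m+j}g'a^{j'-m}$ begins with $a$ and ends with $a^{-1}$.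
\item $(-1,1)$: the product is $c^{-m}gc^m$ with $g\ne1$. If $g=c^j$, then $e_i=c^j$ with $j\neq0$. Otherwise $e_i=c^{j-m}g'c^{m+j'}$ with $g'$ beginning and ending with $a^{\pm1}$ and $|j|,|j'|<m$.
\end{itemize}
The two halves of $w^{\varepsilon_i}$ are powers of different generators, so no cancellation occurs between $e_{i-1}$ and $e_i$. Hence $\theta(f)\ne1$.
\end{proof}

\subsection*{The fillings}
Let $Q\le\Gamma$ be an infinite subgroup and $S_0\subset\Gamma$ finite.

\emph{Type 1: $Q$ is virtually cyclic.} Take $g\in Q$ of infinite order. By (H5) and Lemma~\ref{lem:E}(a), $Q\le H:=E(g)=\langle e\rangle\cong\mathbb Z$, and $E(e)=H$ since each of these two groups is virtually cyclic and contains both $e$ and $g$. To keep an element of infinite order alive we carry a second peripheral subgroup that is not filled. Lemma~\ref{lem:many} for the subgroup $\Gamma$ gives two non-commensurable elements, one of which is not commensurable with $e$; replacing it by a generator $f$ of its group $E(\cdot)$, we have $E(f)=\langle f\rangle$. By Lemma~\ref{lem:E}(b), $\Gamma$ is hyperbolic relative to $\{H,\langle f\rangle\}$ and relative to $\{H\}$; by Theorem~\ref{thm:DGO}, $H$ is hyperbolically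 embedded. Choose $k$ odd, coprime to the finitely many orders of torsion elements of $\Gamma$, and so large that $N=\langle e^k\rangle$ avoids the exceptional set of Theorem~\ref{thm:Sun} for $H$ and that of Theorem~\ref{thm:Os} for $\{H,\langle f\rangle\}$ and the finite set $S_0\cup\{1,[x_1,x_2]\}$. Put $r=e^k$, let $\Phi$ be the normal closure of $N$ and $\Gamma'=\Gamma/\Phi$. By Theorem~\ref{thm:Os} with the normal subgroups $N$ and $1$, the group $\Gamma'$ is hyperbolic relative to $\mathbb Z/k$ and $\langle f\rangle\cong\mathbb Z$, hence hyperbolic; $f$ still has infinite order and $[x_1,x_2]\ne1$. So $\Gamma'$ satisfies (C1), and the image of $Q$ is finite.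

\emph{Type 2: $Q$ is not virtually cyclic, and $x\in\{x_1,x_2\}$.} Here $x\ne1$ in $\Gamma$ because $\Gamma$ is nonabelian. Let $H=B=\langle a,b,c\rangle$ be as in Lemma~\ref{lem:B}. By Theorems~\ref{thm:Bow} and~\ref{thm:DGO}, $\Gamma$ is hyperbolic relative to $B$ and $B$ is hyperbolically embedded. Choose $w$ by Lemma~\ref{lem:w} so that $N=\ker\theta$ avoids the elements of $B$ in the exceptional sets of Theorem~\ref{thm:Os} (for $S_0$) and Theorem~\ref{thm:Sun}. Put $r=b^{-1}w$. Then $a,c,r$ is a basis of $B$ and $\theta$ fixes $a,c$ and kills $r$, so $N$ is the normal closure of $r$ in $B$. Let $\Phi$ be the normal closure of $N$ in $\Gamma$ and $\Gamma'=\Gamma/\Phi$. Then $B/N\cong F(a,c)$ embeds in $\Gamma'$ and $\Gamma'$ is hyperbolic relative to it, hence hyperbolic; (C1) holds because $\Gamma'$ contains a free group of rank $2$. Let $\bar Q$ be the image of $Q$. In $\Gamma'$ we have $b=w(a,c)\in\bar Q$ and $b\in x\bar Q$, so $x\in\bar Q$. Also $\bar Q$ contains $F(a,c)$, so it is not virtually cyclic.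

In both types $\Gamma\to\Gamma'$ is injective on $S_0$, and $\Gamma'$ has the presentation $P'$ obtained from $P$ by adding a word $\hat r\in F$ representing $r$. With $H'=H/N$, the following holds.
\begin{itemize}
\item[(F1)] $H$ is free, $r\in N$, and the image of $r$ in $H_{\mathrm{ab}}$ has infinite order (in type 2 its $b$-coordinate is $-1$).
\item[(F2)] $H'$ embeds in $\Gamma'$ as the image of $H$, and $\Phi$ is the free product of the groups $tNt^{-1}$, $t\in\Theta$, for a left transversal $\Theta$ of $H\Phi$. In particular $\Phi$ is free, as $N$ is.
\item[(F3)] In type 1, $H$ is infinite cyclic and $H'$ is cyclic of odd order $k$ coprime to all orders of torsion elements of $\Gamma$. In type 2, $H'$ is torsion-free.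
\end{itemize}

\subsection*{How $\Gamma$ acts on the kernel}
The map $t\mapsto tH\Phi$ identifies $\Theta$ with $\Gamma/H\Phi=\Gamma'/H'$. Let $g\in\Gamma$ and $t\in\Theta$, and let $t'\in\Theta$ represent the coset of $gt$. As $\Phi$ is normal, $t'H\Phi=\Phi t'H$, so
\begin{equation}\label{eq:move}
gt=\varphi t'h,\qquad g\,(tnt^{-1})\,g^{-1}=\varphi\cdot t'(hnh^{-1})t'^{-1}\cdot\varphi^{-1}\quad(n\in N)
\end{equation}
for some $\varphi\in\Phi$ and $h\in H$. This formula is used three times: in the two parts of the next lemma and in Lemma~\ref{lem:C4}.

\begin{lemma}\label{lem:module}
\begin{itemize}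
\item[(a)] $\Phi_{\mathrm{ab}}=\bigoplus_{t\in\Theta}M_t$ with $M_t=(tNt^{-1})_{\mathrm{ab}}$. The conjugation action of $\Gamma'$ on $\Phi_{\mathrm{ab}}$ permutes the summands as $\Gamma'$ permutes $\Theta=\Gamma'/H'$. In type 1, $M_t\cong\mathbb Z$ and the stabilizer of $t$ acts trivially on $M_t$.
\item[(b)] There is a homomorphism $\psi\colon\Phi\to H_{\mathrm{ab}}$ that is invariant under conjugation by $\Gamma$ and sends $r$ to an element of infinite order.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The abelianization of a free product is the direct sum of the abelianizations. Conjugation by $\varphi\in\Phi$ is trivial on $\Phi_{\mathrm{ab}}$, so $\Gamma'$ acts, and by \eqref{eq:move} $g$ maps $M_t$ onto $M_{t'}$ by $tnt^{-1}\mapsto t'(hnh^{-1})t'^{-1}$. In type 1, $hnh^{-1}=n$, so this map is the identity if $t'=t$.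

(b) Define $\psi$ on the free factors by sending $tnt^{-1}$ to the class $[n]$ of $n$ in $H_{\mathrm{ab}}$. By \eqref{eq:move}, $\psi(g\,tnt^{-1}g^{-1})=[hnh^{-1}]=[n]$, so the homomorphisms $\psi(g\cdot g^{-1})$ and $\psi$ agree on generators of $\Phi$. For any $t\in\Theta$, invariance gives $\psi(r)=\psi(trt^{-1})=[r]$, which has infinite order by (F1).
\end{proof}

\section{Fillings preserve the class $\mathcal C$}\label{sec:preserve}

Let $\Gamma'=\Gamma/\Phi$ be a filling of type 1 or 2 with presentation $P'$, and $R'=\ker(F\to\Gamma')$. We know (C1) for $P'$.

\subsection*{Independence of the relators}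
Two things could go wrong: the new relator could depend on the old ones, and it could create relations among the old ones. The map $\psi$ excludes the first. To exclude the second we show that the central extension $F/[F,R]$ of $\Gamma$ descends to a central extension of $\Gamma'$ with the same kernel; for this $\Phi$ must be lifted to a \emph{normal} subgroup.

\begin{lemma}\label{lem:C4}
$P'$ satisfies (C4).
\end{lemma}

\begin{proof}
Let $\widehat\Gamma=F/[F,R]$, let $Z=R/[F,R]$, which is central and free abelian on $r_1,\dots,r_m$ by (C4) for $P$, and let $\nu\colon\widehat\Gamma\to\Gamma$ be the quotient map with kernel $Z$. As $H$ is free, there is a homomorphism $\sigma\colon H\to\widehat\Gamma$ with $\nu\sigma=\mathrm{id}$. Choose lifts $\tilde t\in\widehat\Gamma$ of $t\in\Theta$ and define a homomorphism $\Sigma\colon\Phi\to\widehat\Gamma$ on the free factors by $tnt^{-1}\mapsto\tilde t\sigma(n)\tilde t^{-1}$. Then $\nu\Sigma=\mathrm{id}$, so $\widehat\Phi=\Sigma(\Phi)$ satisfies $\widehat\Phi\cap Z=1$ and $\nu^{-1}(\Phi)=Z\widehat\Phi$.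

To see that $\widehat\Phi$ is normal, let $g\in\widehat\Gamma$, $t\in\Theta$, and write $\nu(g)t=\varphi t'h$ as in \eqref{eq:move}. Then $g\tilde t=\Sigma(\varphi)\,\tilde t'\sigma(h)\,z$ for some $z\in Z$, since both $g\tilde t$ and $\Sigma(\varphi)\tilde t'\sigma(h)$ map to $\nu(g)t$. As $z$ is central and $\sigma$ is a homomorphism on all of $H$,
\[
g\,\tilde t\sigma(n)\tilde t^{-1}g^{-1}=\Sigma(\varphi)\cdot\tilde t'\sigma(hnh^{-1})\tilde t'^{-1}\cdot\Sigma(\varphi)^{-1}\in\widehat\Phi .
\]
So $\widehat\Gamma/\widehat\Phi$ is an extension of $\Gamma'$ with central kernel $Z\widehat\Phi/\widehat\Phi\cong Z$. The map $F\to\widehat\Gamma/\widehat\Phi$ sends $R'$ into this kernel and therefore kills $[F,R']$. This gives a homomorphism $\eta\colon R'/[F,R']\to Z$ with $\eta(r_j)=r_j$.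

The composite $R'\to\Phi\to H_{\mathrm{ab}}$ of the quotient map with $\psi$ is invariant under conjugation by $F$, so it induces $\psi'\colon R'/[F,R']\to H_{\mathrm{ab}}$ with $\psi'(r_j)=0$ and $\psi'(\hat r)$ of infinite order. If $\sum n_jr_j+n\hat r=0$ in $R'/[F,R']$, then $\psi'$ gives $n=0$, and then $\eta$ gives $\sum n_jr_j=0$ in $Z$, so all $n_j=0$.
\end{proof}

\subsection*{Torsion and centralizers}
A subgroup $\Delta\le\Gamma'$ of prime order $\ell$ should either come from a subgroup $J$ of $\Gamma$ or be created by the filling, inside a conjugate of $H'$. To bound its normalizer we attach to $\Delta$ a \emph{unique} object that the normalizer must preserve: a conjugacy class of lifts $J$ in the first case, a fixed coset $gH'$ in the second. In Example~\ref{ex:free}, where $\Gamma=F$ and $H=\langle x_1\rangle$, uniqueness of the fixed coset is the property $gH'g^{-1}\cap H'=1$ for $g\notin H'$. In general both uniqueness statements come from computing the cohomology of the preimage of $\Delta$ in two ways.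

We recall the tools; cohomology without stated coefficients has coefficients in the trivial module $\mathbb F_\ell$. If $J$ is cyclic of order $\ell$, then $H^p(J)\cong\mathbb F_\ell$ for all $p\ge0$. For a group $\Pi$, $H^p(\Pi)=\operatorname{Ext}^p_{\mathbb Z\Pi}(\mathbb Z,\mathbb F_\ell)$. Shapiro's lemma states that $\operatorname{Ext}^p_{\mathbb Z\Pi}(\mathbb Z\Pi\otimes_{\mathbb ZJ}M,\mathbb F_\ell)=\operatorname{Ext}^p_{\mathbb ZJ}(M,\mathbb F_\ell)$ naturally in $M$ for $J\le\Pi$, and that a coinduced module $\operatorname{Hom}_{\mathbb Z}(\mathbb Z\Pi,M)$ has vanishing cohomology in positive degrees. Cohomology commutes with products of coefficient modules. Finally, a group with a free subgroup of finite index, of any rank, acts on a tree without inversions and with finite stabilizers \cite{DD} (also \cite{Coh,Sco}).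

\begin{lemma}\label{lem:count}
Let $\Pi$ be a group with a free normal subgroup $\Phi$ of prime index $\ell$, and suppose $C_\Phi(J)=1$ for every subgroup $J\le\Pi$ of order $\ell$. Then for $p\ge2$, $H^p(\Pi)\cong\prod_{[J]}\mathbb F_\ell$, the product over the conjugacy classes of subgroups of order $\ell$ in $\Pi$.
\end{lemma}

\begin{proof}
A finite subgroup meets $\Phi$ trivially, so it has order $1$ or $\ell$. Let $|J|=\ell$. Then $\Pi=\Phi J$, and if $\varphi\in\Phi$ normalizes $J$, the commutators of $\varphi$ with elements of $J$ lie in $\Phi\cap J=1$, so $\varphi\in C_\Phi(J)=1$. Hence $N_\Pi(J)=J$.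

Let $\Pi$ act on a tree as above, with vertex set $\Omega^0$ and edge set $\Omega^1$. As there are no inversions, there is an invariant orientation, and the chain complex $0\to\mathbb Z\Omega^1\to\mathbb Z\Omega^0\to\mathbb Z\to0$ is an exact sequence of $\mathbb Z\Pi$-modules. Writing $\operatorname{Ext}^p(M)$ for $\operatorname{Ext}^p_{\mathbb Z\Pi}(M,\mathbb F_\ell)$ and $\partial^p\colon\operatorname{Ext}^p(\mathbb Z\Omega^0)\to\operatorname{Ext}^p(\mathbb Z\Omega^1)$ for the map induced by the boundary, we get exact sequences
\[
0\to\operatorname{coker}\partial^{p-1}\to H^p(\Pi)\to\ker\partial^p\to0 .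
\]
For $|J|=\ell$ the fixed set $\Omega_J$ is a nonempty subtree: a finite group acting without inversions fixes a vertex, and the geodesic between fixed vertices is fixed. A cell of $\Omega_J$ has finite stabilizer containing $J$, hence equal to $J$. So the trees $\Omega_J$ are pairwise disjoint, they contain all cells with nontrivial stabilizer, and $g\Omega_J=\Omega_{gJg^{-1}}$. Since $N_\Pi(J)=J$ acts trivially on $\Omega_J$, the cells of dimension $i$ with stabilizer conjugate to $J$ form the $\Pi$-set $\Pi/J\times\Omega_J^i$. Thus
\[
\mathbb Z\Omega^i=(\text{free module})\oplus\bigoplus_{[J]}\mathbb Z\Pi\otimes_{\mathbb ZJ}\mathbb Z\Omega_J^i\qquad(i=0,1),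
\]
with trivial action of $J$ on $\mathbb Z\Omega^i_J$, and on the summand of $[J]$ the boundary is induced from the boundary of the tree $\Omega_J$. For $p\ge1$ the free parts contribute nothing to $\operatorname{Ext}^p$, and Shapiro's lemma identifies $\partial^p$ with the product over $[J]$ of the coboundary maps $\operatorname{Hom}(\mathbb Z\Omega_J^0,H^p(J))\to\operatorname{Hom}(\mathbb Z\Omega_J^1,H^p(J))$. For a nonempty tree this map is onto with kernel $H^p(J)\cong\mathbb F_\ell$. For $p\ge2$ both $p-1$ and $p$ are at least $1$, and the claim follows.
\end{proof}

\begin{lemma}\label{lem:C23}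
$P'$ satisfies (C2) and (C3).
\end{lemma}

\begin{proof}
Let $\Delta\le\Gamma'$ have prime order $\ell$ and let $\widetilde\Delta\le\Gamma$ be its preimage, an extension of $\Delta$ by the free group $\Phi$. For $J\le\widetilde\Delta$ of order $\ell$, the group $C_\Phi(J)\le C_\Gamma(J)$ is finite by (C3) for $P$ and torsion-free, hence trivial. So Lemma~\ref{lem:count} applies to $\widetilde\Delta$; this is the first computation.

For the second, the spectral sequence $H^p(\Delta;H^q(\Phi))\Rightarrow H^{p+q}(\widetilde\Delta)$ of the extension has only the rows $q=0,1$, because free groups have no cohomology above degree $1$. With $V=H^1(\Phi)=\operatorname{Hom}(\Phi_{\mathrm{ab}},\mathbb F_\ell)$ it collapses to a long exact sequence, of which we use the part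
\begin{equation}\label{eq:les}
H^1(\Delta;V)\to H^3(\Delta)\to H^3(\widetilde\Delta)\to H^2(\Delta;V)\to H^4(\Delta)\to H^4(\widetilde\Delta).
\end{equation}
The orbits of $\Delta$ on $\Theta=\Gamma'/H'$ have size $\ell$ or $1$. Let $\Theta^\Delta$ be the set of fixed points and let $M$ be the sum of the $M_t$ over representatives $t$ of the orbits of size $\ell$. By Lemma~\ref{lem:module}(a), $\Phi_{\mathrm{ab}}\cong(\mathbb Z\Delta\otimes M)\oplus\bigoplus_{t\in\Theta^\Delta}M_t$ as $\Delta$-modules. The first summand contributes to $V$ the coinduced module $\operatorname{Hom}_{\mathbb Z}(\mathbb Z\Delta,\operatorname{Hom}(M,\mathbb F_\ell))$, so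
\begin{equation}\label{eq:V}
H^p(\Delta;V)\cong\prod_{t\in\Theta^\Delta}H^p\bigl(\Delta;\operatorname{Hom}(M_t,\mathbb F_\ell)\bigr)\qquad(p\ge1).
\end{equation}
The coset $gH'$ is fixed if and only if $\Delta\le gH'g^{-1}$.

\emph{Case A: $\Delta$ is not conjugate into $H'$.} Then $\Theta^\Delta=\emptyset$, so $H^1(\Delta;V)=H^2(\Delta;V)=0$ and \eqref{eq:les} gives $H^3(\widetilde\Delta)\cong H^3(\Delta)\cong\mathbb F_\ell$. By Lemma~\ref{lem:count} there is exactly one $\widetilde\Delta$-conjugacy class $[J]$ of subgroups of order $\ell$ in $\widetilde\Delta$. In particular $\Gamma$ has an element of order $\ell$. Let $g\in\Gamma$ map into $N_{\Gamma'}(\Delta)$. Then $g$ normalizes $\widetilde\Delta$, so $gJg^{-1}=\kappa J\kappa^{-1}$ for some $\kappa\in\widetilde\Delta$, and $\kappa^{-1}g\in N_\Gamma(J)$. Thus $N_{\Gamma'}(\Delta)$ is contained in the product of $\Delta$ and the image of $N_\Gamma(J)$. The group $N_\Gamma(J)$ is finite, since $C_\Gamma(J)$ is finite by (C3) for $P$ and has finite index in it.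

\emph{Case B: $\Delta$ is conjugate into $H'$.} By (F3) the filling is of type 1 and $\ell$ divides $k$. As $k$ is coprime to the orders of torsion elements, $\Gamma$ has no element of order $\ell$, and Lemma~\ref{lem:count} gives $H^3(\widetilde\Delta)=H^4(\widetilde\Delta)=0$. So $H^2(\Delta;V)\cong H^4(\Delta)\cong\mathbb F_\ell$ by \eqref{eq:les}. For $t\in\Theta^\Delta$, $M_t$ is the trivial module $\mathbb Z$ by Lemma~\ref{lem:module}(a), so \eqref{eq:V} gives $H^2(\Delta;V)\cong\prod_{t\in\Theta^\Delta}\mathbb F_\ell$. Hence $\Delta$ fixes exactly one coset $gH'$. The normalizer $N_{\Gamma'}(\Delta)$ permutes the fixed cosets, so it fixes $gH'$ and lies in the finite group $gH'g^{-1}$.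

In both cases $N_{\Gamma'}(\Delta)$ is finite. If $1\ne v\in\Gamma'$ has finite order, some power $v^j$ has prime order and $C_{\Gamma'}(v)\le N_{\Gamma'}(\langle v^j\rangle)$ is finite; this is (C3). If $\ell=2$, Case B is impossible since $k$ is odd, and Case A produces an involution in $\Gamma$, against (C2) for $P$; this is (C2).
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:ext}]
Let $Q=\langle S\rangle$. By Lemmas~\ref{lem:C4} and~\ref{lem:C23}, each filling of type 1 or 2 leads from $\mathcal C$ to $\mathcal C$. If $Q$ is finite, take $P'=P$. If $Q$ is infinite and virtually cyclic, perform a filling of type 1. Otherwise perform a filling of type 2 with $x=x_1$, injective on $S_0$. The new presentation is in $\mathcal C$, and the image of $Q$ contains $x_1$ and is not virtually cyclic. So a second filling of type 2 can be performed with $x=x_2$, injective on the image of $S_0$. After it the image of $Q$ contains $x_1$ and $x_2$.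
\end{proof}

\section{The limit group}\label{sec:limit}

\begin{proof}[Proof of Proposition~\ref{prop:T}]
Let $S_1,S_2,\dots$ be a computable list of all finite subsets of $F$, and let $P_0\in\mathcal C$ be the presentation without relators. Given $P_{n-1}\in\mathcal C$ with group $\Gamma_{n-1}$, search for a presentation $P_n\in\mathcal C$, with group $\Gamma_n$, that extends $P_{n-1}$ by finitely many relators and satisfies:
\begin{itemize}
\item[(L1)] every word of length at most $n$ that is trivial in $\Gamma_n$ is trivial in $\Gamma_{n-1}$;
\item[(L2)] $S_n$ generates in $\Gamma_n$ a finite subgroup or all of $\Gamma_n$.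
\end{itemize}
A suitable candidate is recognized in finite time. Lemma~\ref{lem:ce} confirms membership in $\mathcal C$ and returns a hyperbolicity constant, hence a solution of the word problem by (H1); then (L1) is a finite check, and (L2) is confirmed by finding a finite set containing $1$ and closed under multiplication by $S_n^{\pm1}$, or expressions of $x_1,x_2$ as products of elements of $S_n^{\pm1}$. A suitable candidate exists by Proposition~\ref{prop:ext} with $S$ the image of $S_n$ and $S_0$ the ball of radius $n$ in $\Gamma_{n-1}$. Running the tests on all candidates in parallel, we obtain a computable sequence $(P_n)$, with uniformly decidable word problems. Let $R_n=\ker(F\to\Gamma_n)$, $R=\bigcup_nR_n$, $T=F/R$, and let $r_1,r_2,\dots$ list the relators in the order in which they are added.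

(T1) Let $w$ have length at most $n$. If $w$ is trivial in $T$, it is trivial in $\Gamma_m$ for some $m\ge n$, and (L1) for the indices $m,m-1,\dots,n+1$ shows that it is trivial in $\Gamma_n$. The converse holds as $T$ is a quotient of $\Gamma_n$. So compute $P_n$ and solve the word problem there.

(T2) A finitely generated subgroup of $T$ is the image of $\langle S_n\rangle$ for some $n$, and (L2) passes to the quotient $T$ of $\Gamma_n$.

(T3) First, $T$ is not finitely presented. Otherwise $R$ is the normal closure of finitely many elements, which lie in some $R_n$, so $T=\Gamma_n$. By (C1) this group has an element $g$ of infinite order, and (T2) gives $T=\langle g\rangle$, which is abelian, against (C1). Since finite groups are finitely presented, $T$ is infinite. If $g\in T$ had infinite order, (T2) would give $T=\langle g\rangle\cong\mathbb Z$, which is finitely presented. So $T$ is torsion. Also the list $(r_j)$ is infinite, and $r_j$ is computed by running the construction until $j$ relators have appeared.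

(T4) The classes of the $r_j$ generate $R/[F,R]$. Suppose $\prod_{j\le s}r_j^{n_j}\in[F,R]=\bigcup_n[F,R_n]$. For large $n$ this element lies in $[F,R_n]$ and $r_1,\dots,r_s$ are relators of $P_n$, so all $n_j=0$ by (C4).
\end{proof}

This completes the proof of Theorems~\ref{thm:main} and~\ref{thm:sharp}.

\begin{thebibliography}{99}

\bibitem{Bow} Bowditch, \emph{Relatively hyperbolic groups}, IJAC 22 (2012).

\bibitem{BH} Bridson and Haefliger, Chapter III.$\Gamma$.

\bibitem{Coh} Cohen, 1973.

\bibitem{DGO} Dahmani, Guirardel and Osin, Mem.\ AMS 1156 (2017).

\bibitem{DD} Dicks and Dunwoody, \emph{Groups acting on graphs}, Ch.~IV.1.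

\bibitem{GH} Ghys and de la Harpe, Ch.~8.

\bibitem{OsMem} Osin, Mem.\ AMS 843.

\bibitem{Os} Osin, \emph{Peripheral fillings of relatively hyperbolic groups}, Invent.\ Math.\ 167 (2007).

\bibitem{Pap} Papasoglu, \emph{An algorithm detecting hyperbolicity}, DIMACS 25, 1996.

\bibitem{Sco} Scott, 1974.

\bibitem{Sun} B.~Sun, \emph{Cohomology of group theoretic Dehn fillings I}, J.~Algebra 542 (2020).

\bibitem{Survey} \emph{The Rational Subset Membership Problem for Groups: A Survey}, \texttt{https://www.eti.uni-siegen.de/ti/veroeffentlichungen/13-rat-survey.pdf}.

\end{thebibliography}
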